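\title{The open immersion problem for normal complex spaces}

\begin{abstract}
On an open subset of a Stein space the global holomorphic functions separate points and give local coordinates. The open immersion problem asks whether these two properties characterize open subsets of Stein spaces. We show that the answer is negative for normal spaces, and already for connected complex manifolds of every dimension $N\ge 2$, while it is positive for normal spaces of dimension at most one. We construct two surfaces, both by gluing thin strips around the discs $v=4^{-n}u^{q_n}$. In a Stein space containing the first surface, the discs would converge to a point whose contractible neighborhoods are excluded by a winding number count. The second surface contains a sequence that stays away from a point $x_0$ although every holomorphic function converges along it to its value at $x_0$.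
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Complex spaces are Hausdorff and have a countable base. For a compact subset $K$ of a complex space $Y$, the \emph{hull} of $K$ is
\[
\widehat K=\{y\in Y:\ |g(y)|\le \max_K|g| \ \text{ for all } g\in\mathcal O(Y)\}.
\]
The space $Y$ is \emph{holomorphically convex} if $\widehat K$ is compact for every compact $K$, and it is \emph{Stein} if it is holomorphically convex and its global holomorphic functions separate points. Consider the following two properties of a complex space $X$.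
\begin{itemize}
\item[(a)] For all $x\ne x'$ in $X$ there is $f\in\mathcal O(X)$ with $f(x)\ne f(x')$.
\item[(b)] For every $x\in X$ there is a holomorphic map $f\colon X\to\mathbb C^{N}$, $N=N(x)$, that is an immersion at $x$. (On a manifold this means that $df_x$ is injective.)
\end{itemize}
Every open subset of a Stein space satisfies (a) and (b). The \emph{open immersion problem} asks for the converse: is a complex space with (a) and (b) biholomorphic to an open subset of some Stein space? The answer is known to be negative in general; there are counterexamples of dimension two, but they have non-normal singularities. This leads to the question treated here, which we take from \cite{OIP}: \emph{does the problem have a positive answer for normal spaces?} Recall that a reduced space is normal if its local rings are integrally closed domains, and that complex manifolds are normal.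

Properties (a) and (b) say that $\mathcal O(X)$ sees the points of $X$ and the local structure at each point. What distinguishes such an $X$ from a Stein space is holomorphic convexity, and one may hope to restore it by adding the points at which hulls fail to be compact, as one passes from $\mathbb C^2\setminus\{0\}$ to $\mathbb C^2$. In the lowest dimension nothing has to be added.

\begin{proposition}\label{prop:dim1}
A normal complex space of dimension at most one that satisfies \textup{(a)} is Stein.
\end{proposition}

\begin{proof}
A normal space of dimension at most one is smooth, so it is a countable disjoint union of points and connected Riemann surfaces. Holomorphic functions on a compact connected Riemann surface are constant, so by (a) none of the surfaces is compact. Noncompact connected Riemann surfaces are Stein by the theorem of Behnke and Stein. A compact set $K$ meets finitely many components; the function equal to $0$ on these components and to $1$ on the others shows that $\widehat K$ lies in them, and there it is contained in the union of finitely many compact hulls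 together with nothing else, since a function on one component extends by $0$. So the union is holomorphically convex.
\end{proof}

This, and the singularities of the counterexamples just mentioned, suggest a positive answer for normal spaces. The answer is negative.

\begin{theorem}\label{thm:A}
There is a connected $2$-dimensional complex manifold $X$ satisfying \textup{(a)} and \textup{(b)} that is not biholomorphic to an open subset of any Stein space.
\end{theorem}

\begin{theorem}\label{thm:B}
For every $N\ge2$ there are a connected $N$-dimensional complex manifold $X$ satisfying \textup{(a)} and \textup{(b)}, a point $x_0\in X$, a neighborhood $V$ of $x_0$ and a sequence $p_k\in X\setminus V$ such that $f(p_k)\to f(x_0)$ for all $f\in\mathcal O(X)$. Moreover, no holomorphic map of $X$ into a Stein space is a homeomorphism onto its image. In particular, $X$ is not an open subset of a Stein space.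
\end{theorem}

Theorem~\ref{thm:B} with $N=2$ contains Theorem~\ref{thm:A}. We prove the two theorems with different surfaces, because they show two different ways in which the plan of adding points can fail. Both surfaces carry holomorphic functions $u,v$ and pairwise disjoint holomorphic discs $G_n$, parametrized by $u$, on which $v=4^{-n}u^{q_n}$. The boundaries of the discs converge in $X$ to a circle. In a Stein space the maximum principle then forces the discs themselves to converge to a limit disc (Section~\ref{sec:limit}). The surface of Theorem~\ref{thm:A} is given by a one-line formula; the center of the limit disc is a point that must be added to $X$, and a topological argument shows that no complex space has room for it (Section~\ref{sec:A}). The surface of Theorem~\ref{thm:B} takes more work to build, but the obstruction is elementary: a point of the limit disc already lies in $X$, the discs with even index converge to it, and the discs with odd index do not (Section~\ref{sec:B}). Section~\ref{sec:strips} contains the construction common to both.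

We write $\mathbb D=\{|u|<1\}$, $\mathbb D^*=\mathbb D\setminus\{0\}$ and $A=\{\frac12<|u|<1\}$. Stein spaces $Y$ may be assumed reduced throughout. Indeed, the reduction $Y_{\mathrm{red}}$ has the same underlying topological space, and the value functions of elements of $\mathcal O(Y)$ belong to $\mathcal O(Y_{\mathrm{red}})$; so points are still separated, and hulls in $Y_{\mathrm{red}}$ are closed subsets of hulls in $Y$. Thus $Y_{\mathrm{red}}$ is Stein. A holomorphic map from a manifold to $Y$ factors through $Y_{\mathrm{red}}$, and a manifold that is open in $Y$ is open in $Y_{\mathrm{red}}$.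

\section{Strip surfaces}\label{sec:strips}

\subsection{The gluing}
Let $\varepsilon_n=4^{-n}$ for $n\ge1$. We start from the following data.
\begin{itemize}
\item[(S1)] Integers $q_n\ge1$ and $l_n\ge1$ with $q_{n+1}\ge q_n+l_n$. We put $v_n(u)=\varepsilon_nu^{q_n}$.
\item[(S2)] \emph{Strips} $S_n=\mathbb D\times\{|w|<\delta_n\}$ with coordinates $(u,w)$, and functions $x_n\in\mathcal O(S_n)$ with
\[
|x_n|<\tfrac18,\qquad x_n(u,0)=0,\qquad x_n=u^{l_n}\tilde x_n,\qquad \tilde x_n(0,w)=\kappa_nw,
\]
where $\tilde x_n\in\mathcal O(S_n)$ and $\kappa_n\in\mathbb C^*$. We put $E_n=\{u=0\}\subset S_n$ and define the function $v$ on $S_n$ by $v=v_n(u)\,(1+x_n(u,w))$.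
\item[(S3)] Open sets $A\subset O_n\subset O\subset\mathbb D^*$ such that $(u,w)\mapsto(u,v)$ is injective on $S_n|_{O_n}:=S_n\cap\{u\in O_n\}$. We put $\Omega=O\times\mathbb D$, with coordinates $(u,v)$.
\end{itemize}
Since the $q_n$ increase,
\begin{equation}\label{eq:ranges}
|v_m|\le\tfrac14|v_n|\ \text{ on }\mathbb D\ \ (m>n),\qquad \tfrac78|v_n|<|v|<\tfrac98|v_n|\ \text{ on } S_n\setminus E_n .
\end{equation}
As $\frac98\cdot\frac14<\frac78$, over a fixed $u\neq0$ the values of $|v|$ on different strips lie in disjoint intervals; also $|v|<1$ on every strip. An injective holomorphic map between manifolds of the same dimension is biholomorphic onto an open set. So $(u,v)$ maps the sets $S_n|_{O_n}$ biholomorphically onto pairwise disjoint open subsets of $\Omega$.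

The \emph{strip surface} $X$ is obtained from the disjoint union of $\Omega$ and the $S_n$ by identifying $S_n|_{O_n}$ with its image. Each point is identified with at most one other point. Hence $\Omega$ and the $S_n$ are open subsets of $X$, with $S_n\cap S_m=\emptyset$ for $n\neq m$ and $S_n\cap\Omega=S_n|_{O_n}$, and they form a countable holomorphic atlas. The functions $u$ and $v$ are well defined and holomorphic on $X$, and $\{u=0\}=\bigsqcup_nE_n$. We have not yet shown that $X$ is Hausdorff. This will follow from (a): if a continuous $f$ has $f(p)\neq f(p')$, preimages of disjoint discs separate $p$ and $p'$.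

The core of $S_n$ is the disc
\[
G_n\colon\mathbb D\to S_n\subset X,\qquad G_n(\zeta)=(u=\zeta,\ w=0),
\]
on which $v=v_n(\zeta)$. In the $(u,v)$-plane the curves $v=v_n(u)$ all pass through the origin. In $X$ they are pulled apart: $G_n$ crosses $E_n$ and no other $E_m$. Since $(u,v)$ contracts every $E_n$ to the origin, other functions are needed for (a) and (b) along $\{u=0\}$.

\subsection{Functions along the curves $E_n$}
Every nonzero function on $S_n$ of the form $u^{-k}h$ with $h\in\mathcal O(S_n)$ can be written as $u^{j}h_0$ with $h_0\in\mathcal O(S_n)$, $h_0|_{E_n}\not\equiv0$. The integer $j$ is its \emph{order} $\operatorname{ord}_n$ along $E_n$, and $\operatorname{ord}_n0=\infty$. Orders add under multiplication, the order of a sum is at least the minimum of the orders, and the function is holomorphic on $S_n$ if and only if its order is $\ge0$. Elements of $R=\mathbb C[u,u^{-1},v]$ have this form on every strip and are holomorphic on $X\setminus\{u=0\}$. Let $R_0$ be the set of $f\in R$ with $\operatorname{ord}_nf\ge0$ for all $n$. Elements of $R_0$ define holomorphic functions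 on $X$.

\begin{example}\label{ex:functions}
Let $q_n=n$ and $x_n=uw$, so $v=4^{-n}u^n(1+uw)$ on $S_n$. (The coordinate $\varepsilon_nw=(v/u^n-\varepsilon_n)/u$ arises from $v$ by $n+1$ point blow-ups along the curve $v=v_n$, read in the charts $t\mapsto t/u$.) The function $a_1=1-4v/u$ equals $-uw$ on $S_1$ and $1-4^{1-n}u^{n-1}(1+uw)$ on $S_n$, so it lies in $R_0$, vanishes on $E_1$ and equals $1$ on $E_n$ for $n\ge2$. The analogous function $a_2=1-16v/u^2$ vanishes on $E_2$ and equals $1$ on $E_n$ for $n\geq3$, but on $S_1$ it equals $1-4u^{-1}(1+uw)$ and has a simple pole. The zero of $a_1$ cancels it: $a_1^2a_2\in R_0$ vanishes on $E_1\cup E_2$ and equals $1$ on the later $E_n$. The coordinate $w$ of $S_1$ is $4v/u^2-1/u$, which has a simple pole along $E_n$ for $n\ge2$. Now the factor $v/u$, of order $0$ along $E_1$ and of order $n-1\geq1$ along $E_n$, cancels all these poles at once: $\varphi_1=v(v-v_1)/u^3\in R_0$ equals $\frac1{16}(1+uw)w$ on $S_1$.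
\end{example}

The example shows the two tools used in the whole paper. Poles along the infinitely many later curves are canceled by one factor $v$, because its orders $q_j$ grow. Poles along the finitely many earlier curves are canceled by powers of functions like $a_i$.

\begin{lemma}\label{lem:functions}
Assume \textup{(S1)} and \textup{(S2)}.
\begin{itemize}
\item[(i)] For all $n\ge0$ and $K\ge1$ there is $b_{n,K}\in R_0$ with $\operatorname{ord}_jb_{n,K}\ge K$ for $j\le n$ and $b_{n,K}\equiv1$ on $E_j$ for $j>n$.
\item[(ii)] For every $n\ge1$ there is $\varphi_n\in R_0$ with $\varphi_n(0,w)=\varepsilon_n^2\kappa_nw$ on $E_n$.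
\end{itemize}
\end{lemma}

\begin{proof}
(i) Let $a_i=1-v/v_i\in R$. On $S_j$ we have
\[
a_i=1-(\varepsilon_j/\varepsilon_i)\,u^{q_j-q_i}(1+x_j).
\]
For $j=i$ this is $-x_i$, of order $l_i\ge1$. For $j>i$ it is holomorphic and equal to $1$ on $E_j$. For $j<i$ it has order $-(q_i-q_j)$. So $a_i$ has poles only along the earlier curves, and we can choose exponents downward: take integers $k_n,k_{n-1},\dots,k_1$ successively with $k_j\ge K+\sum_{j<i\le n}k_i(q_i-q_j)$, and put $b_{n,K}=\prod_{i\le n}a_i^{k_i}$ (so $b_{0,K}=1$). For $j\le n$ the order along $E_j$ is at least $k_j-\sum_{j<i\le n}k_i(q_i-q_j)\ge K$. For $j>n$ every factor is holomorphic on $S_j$ and equal to $1$ on $E_j$.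

(ii) Let $\lambda=2q_n+l_n$ and $\varphi_n=b_{n-1,\lambda}\;v\,(v-v_n)\,u^{-\lambda}$. For $j<n$ the order along $E_j$ is at least $\lambda-\lambda=0$. On $S_n$ we have $v(v-v_n)=\varepsilon_n^2u^{2q_n}(1+x_n)x_n$, hence $\varphi_n=b_{n-1,\lambda}\,\varepsilon_n^2(1+x_n)\tilde x_n$; this is holomorphic and equals $\varepsilon_n^2\kappa_nw$ on $E_n$. For $j>n$ the function $v$ has order $q_j$ and $v-v_n$ has order $q_n$ along $E_j$, so the order of $\varphi_n$ is $q_j+q_n-\lambda=q_j-q_n-l_n$, which is $\ge0$ by (S1).
\end{proof}

\begin{lemma}\label{lem:easy}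
Let $X$ be a strip surface.
\begin{itemize}
\item[(i)] Distinct points $p,p'\in X$ are separated by a holomorphic function on $X$ in each of the following cases: $u(p)\ne u(p')$; $u(p)=u(p')=0$; both points lie in $\Omega$; the points lie in different strips.
\item[(ii)] Property \textup{(b)} holds at the points of $\Omega$ and of the curves $E_n$.
\end{itemize}
\end{lemma}

\begin{proof}
(i) We may assume $u(p)=u(p')$. If this value is $0$, then $p\in E_n$ and $p'\in E_m$, say with $n\le m$. For $n<m$ the function $b_{n,1}$ is $0$ at $p$ and $1$ at $p'$; for $n=m$ the function $\varphi_n$ separates. If the value is not $0$, then $v$ separates: in $\Omega$ because $(u,v)$ are coordinates, and for different strips by \eqref{eq:ranges}.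

(ii) Use $(u,v)$ on $\Omega$. At a point of $E_n$ the Jacobian determinant of $(u,\varphi_n)$ is $\partial_w\varphi_n(0,w)=\varepsilon_n^2\kappa_n\ne0$.
\end{proof}

\section{The limit disc}\label{sec:limit}

Let $X$ be a strip surface. Since $A\subset O_n$, the outer part of every disc $G_n$ lies in $\Omega$. Put
\[
\overline\Delta=\{|\zeta|\le\tfrac34\},\qquad T=\{(u,v)\in\Omega:\ |u|=\tfrac34,\ |v|\le\tfrac12\}.
\]
The set $T$ is compact, and $G_n(\zeta)=(\zeta,v_n(\zeta))\in T$ for $|\zeta|=\frac34$, because $|v_n|\le\frac14$. The next lemma is the only place where holomorphic functions on a Stein space enter.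

\begin{lemma}\label{lem:limit}
\begin{itemize}
\item[(i)] For every $f\in\mathcal O(X)$ the sequence $f\circ G_n$ converges uniformly on $\overline\Delta$.
\end{itemize}
Let $\Phi\colon X\to Y$ be holomorphic, with $Y$ Stein.
\begin{itemize}
\item[(ii)] For every $\zeta\in\overline\Delta$ the sequence $\Phi(G_n(\zeta))$ converges in $Y$ to a point $G_\infty(\zeta)$.
\item[(iii)] For every open neighborhood $B$ of $G_\infty(0)$ there are $0<r<\frac34$ and $n_0$ such that $G_\infty(\zeta)\in B$ and $\Phi(G_n(\zeta))\in B$ whenever $|\zeta|\le r$ and $n\ge n_0$.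
\end{itemize}
\end{lemma}

\begin{proof}
(i) On $|\zeta|=\frac34$ we have $f(G_n(\zeta))=f(\zeta,v_n(\zeta))\to f(\zeta,0)$ uniformly, since $f$ is uniformly continuous on $T$ and $|v_n|\le4^{-n}$. By the maximum principle applied to $f\circ G_n-f\circ G_m$, the sequence is uniformly Cauchy on $\overline\Delta$.

(ii) Let $K$ be the hull of $\Phi(T)$; it is compact because $Y$ is holomorphically convex. For $g\in\mathcal O(Y)$ the maximum principle gives $|g\circ\Phi\circ G_n|\le\max_{\Phi(T)}|g|$ on $\overline\Delta$, so $\Phi(G_n(\overline\Delta))\subset K$. By (i), $g\circ\Phi\circ G_n$ converges uniformly on $\overline\Delta$ to a continuous function $h_g$. Fix $\zeta$. Every cluster point $y$ of the sequence $\Phi(G_n(\zeta))$ satisfies $g(y)=h_g(\zeta)$ for all $g$. Since $\mathcal O(Y)$ separates points, there is only one cluster point, and a sequence in a compact space with only one cluster point converges. Its limit $G_\infty(\zeta)$ lies in $K$ and satisfies $g(G_\infty(\zeta))=h_g(\zeta)$.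

(iii) Let $y_0=G_\infty(0)$. For each $y$ in the compact set $K\setminus B$ there is $g\in\mathcal O(Y)$ with $g(y)\neq g(y_0)$, and $|g-g(y_0)|>\frac12|g(y)-g(y_0)|$ on a neighborhood of $y$. Finitely many such neighborhoods cover $K\setminus B$. This gives $g_1,\dots,g_k\in\mathcal O(Y)$ and $\delta>0$ with
\[
\{y\in K:\ |g_i(y)-g_i(y_0)|<\delta\ \text{ for } i=1,\dots,k\}\subset B .
\]
Since $h_{g_i}$ is continuous and $h_{g_i}(0)=g_i(y_0)$, there is $r$ with $|h_{g_i}(\zeta)-g_i(y_0)|<\delta/2$ for $|\zeta|\le r$ and all $i$. Choose $n_0$ with $|g_i\circ\Phi\circ G_n-h_{g_i}|<\delta/2$ on $\overline\Delta$ for $n\ge n_0$ and all $i$. The points $G_\infty(\zeta)$ and $\Phi(G_n(\zeta))$, $|\zeta|\le r$, $n\ge n_0$, lie in $K$ and satisfy the $k$ inequalities.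
\end{proof}

\section{A limit point without a contractible neighborhood}\label{sec:A}

We prove Theorem~\ref{thm:A}. Let $X$ be the strip surface with
\[
q_n=n,\qquad x_n=uw,\qquad \delta_n=\tfrac18,\qquad O_n=O=\mathbb D^* .
\]
Then (S1) and (S2) hold with $l_n=\kappa_n=1$, and (S3) holds because $v=\varepsilon_nu^n(1+uw)$ is injective in $w$ for $u\neq0$. As a set, $X=\Omega\sqcup\bigsqcup_nE_n$ with $\Omega=\mathbb D^*\times\mathbb D$. All points with $u\ne0$ lie in $\Omega$, so Lemma~\ref{lem:easy} covers all pairs of points and all points: (a) and (b) hold, and $X$ is Hausdorff. It is connected because $\Omega$ and the strips are connected and each strip meets $\Omega$.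

If only one strip $S_n$ is glued to $\Omega$, the map $\bigl(u,(v-v_n)/(uv_n)\bigr)$ is injective and embeds the result as an open subset of $\mathbb C^2$. The obstruction comes from the sequence of strips, and from the growth of the exponents.

\begin{example}\label{ex:constant}
Replace $v_n$ by $\varepsilon_nu$ and glue the strips by $v=\varepsilon_nu(1+w)$, $|w|<\frac18$. With $t=v/u$, the map $(u,t)$ is injective, since it sends the $E_n$ to the disjoint discs $|t-\varepsilon_n|<\varepsilon_n/8$ in $\{u=0\}$. So this surface is open in $\mathbb C^2$. The cores $t=\varepsilon_n$ converge to the disc $t=0$, whose center is not in the surface. The $m$-th core is the zero set of $F_m=t-\varepsilon_m$, and for $u\neq0$ also of $v-\varepsilon_mu$. The quotient $\theta_m=F_m/(v-\varepsilon_mu)$ has no zeros for $u\ne0$. Its winding number along the circle $|u|=r$ in the $n$-th core, $n\neq m$, can be found in two ways. First, these circles are homotopic to each other in $\{u\neq0\}$, so the number does not depend on $n$. Second, $F_m$ has no zero on the $n$-th core, so the number is minus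 the winding number of $(\varepsilon_n-\varepsilon_m)u$, that is $-1$. The two statements agree, and indeed $\theta_m=1/u$.
\end{example}

For our $X$ the second computation gives minus the winding number of $v_n-v_m$, which is $-\min(n,m)$ and does depend on $n$. This will be the contradiction. Two difficulties have to be met. We know nothing about $Y$ outside $X$: the functions $u$ and $v$ need not extend to $Y$. And $Y$ may be singular at the center of the limit disc, so a holomorphic $F_m$ need not be available there. The first is handled by Lemma~\ref{lem:limit}. For the second we note that winding numbers only require a continuous $F_m$, and such a function exists on a contractible neighborhood.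

We use three standard facts.
\begin{itemize}
\item[(T1)] Every point $y_0$ of a reduced complex space has arbitrarily small contractible open neighborhoods. Indeed, a neighborhood of $y_0$ in a local model has a triangulation with $y_0$ as a vertex \cite{Loj}, and the open star of a vertex is contractible.
\item[(T2)] A topological complex line bundle on a contractible metrizable space is trivial.
\item[(T3)] The winding number $\operatorname{wind}(\phi)\in\mathbb Z$ of a continuous map $\phi\colon\{|\zeta|=r\}\to\mathbb C^*$ is invariant under homotopy in $\mathbb C^*$, is additive for products, equals $k$ for $\zeta^k$, and is $0$ if $\phi$ extends to a continuous map $\{|\zeta|\le r\}\to\mathbb C^*$.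
\end{itemize}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Suppose that $X$ is an open subset of a reduced Stein space $Y$, and apply Lemma~\ref{lem:limit} to the inclusion.

\emph{Step 1: the center of the limit disc.} For $\zeta\ne0$ the points $G_n(\zeta)=(\zeta,v_n(\zeta))$ converge in $\Omega$, so $G_\infty(\zeta)=(\zeta,0)$. Let $y_0=G_\infty(0)$. We claim $y_0\notin X$. Otherwise $u(y_0)=\lim u(G_n(0))=0$, so $y_0\in E_m$ for some $m$; but the neighborhood $S_m$ of $y_0$ contains $G_n(0)$ only for $n=m$. In particular $y_0$ lies in the open set $W=Y\setminus T$. By (T1) it has a contractible open neighborhood $B\subset W$ inside a local model, so that $B$ is metrizable. Let $r$ and $n_0$ be as in Lemma~\ref{lem:limit}(iii).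

\emph{Step 2: continuous equations for the cores.} We removed $T$ in order to make the cores closed. Let $C_m=G_m(\{|\zeta|<\frac34\})$. For $\zeta\in\overline\Delta$, the point $G_m(\zeta)$ lies in $T$ if and only if $|\zeta|=\frac34$. So $C_m=G_m(\overline\Delta)\cap W$, and $C_m$ is closed in $W$. Let $S_m'=S_m\cap\{|u|<\frac34\}$. This set is contained in $W$, it is open in $Y$ \emph{because $X$ is open in $Y$}, and $C_m=S'_m\cap\{w=0\}$. Thus $W\setminus C_m$ and $S_m'$ form an open cover of $W$, and $w$ has no zero on the intersection $S'_m\setminus C_m$. Let $\mathcal L_m$ be the line bundle on $W$ with a frame $e_1$ over $W\setminus C_m$ and a frame $e_2$ over $S_m'$, related by $e_1=w\,e_2$. By (T2), $\mathcal L_m|_B$ has a nowhere vanishing continuous section; write it as $\tau_1e_1$ on $B\setminus C_m$ and as $\tau_2e_2$ on $B\cap S'_m$, with $\tau_1,\tau_2$ continuous and nowhere zero. On the intersection $\tau_2=w\tau_1$. Hence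
\[
F_m=1/\tau_1\ \text{ on } B\setminus C_m,\qquad F_m=w/\tau_2\ \text{ on } B\cap S_m'
\]
is a continuous function on $B$ that vanishes exactly on $B\cap C_m$.

Let $\Omega_0=\Omega\cap\{|u|<\frac34\}$. Here $C_m$ has a second equation: $C_m\cap\Omega_0=\{v=v_m(u)\}$. On $S'_m\cap\Omega_0$ we have $v-v_m=uv_mw$, so $F_m/(v-v_m)=1/(\tau_2uv_m)$ on $B\cap S'_m\cap\Omega_0$ off $C_m$, and the right side is continuous and nowhere zero across $C_m$. Therefore $\theta_m=F_m/(v-v_m)$ extends to a continuous map $\theta_m\colon B\cap\Omega_0\to\mathbb C^*$.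

\emph{Step 3: the winding number does not depend on $n$.} For $|\zeta|=r$ put $\gamma_n(\zeta)=G_n(\zeta)=(\zeta,v_n(\zeta))$ and $\gamma_\infty(\zeta)=(\zeta,0)$. The compact circle $\gamma_\infty(\{|\zeta|=r\})$ lies in the open set $B\cap\Omega_0$, so there is $\mu\in(0,1)$ with $\{|u|=r,\ |v|\le\mu\}\subset B\cap\Omega_0$. Fix $n_1\ge n_0$ with $4^{-n_1}\le\mu$. For $n\ge n_1$ the homotopy $(\zeta,tv_n(\zeta))$, $0\le t\le1$, joins $\gamma_\infty$ to $\gamma_n$ in $B\cap\Omega_0$. Hence
\begin{equation}\label{eq:wind1}
\operatorname{wind}(\theta_m\circ\gamma_n)=\operatorname{wind}(\theta_m\circ\gamma_\infty)\qquad\text{for all } m \text{ and all } n\ge n_1 .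
\end{equation}

\emph{Step 4: the winding number depends on $n$.} Let $n\ge n_1$ and $n\ne m$. The disc $G_n(\{|\zeta|\le r\})$ lies in $B$, and it does not meet $C_m$ because $S_n\cap S_m=\emptyset$. So $F_m\circ G_n$ is continuous and nowhere zero on $\{|\zeta|\le r\}$, and $\operatorname{wind}(F_m\circ\gamma_n)=0$. If $i<j$, then $v_i-v_j=v_i(1-v_j/v_i)$ with $|v_j/v_i|\le\frac14$, so $\pm(v_i-v_j)$ has the winding number $i$ of $v_i=\varepsilon_i\zeta^i$. Therefore
\[
\operatorname{wind}(\theta_m\circ\gamma_n)=-\operatorname{wind}(v_n-v_m)=-\min(n,m).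
\]
For $m=n_1+2$ the choices $n=n_1$ and $n=n_1+1$ give $-n_1$ and $-(n_1+1)$. This contradicts \eqref{eq:wind1}.
\end{proof}

The contradiction involves only three discs. The infinite sequence and the Stein property of $Y$ serve to bring three consecutive discs, together with a solid torus around their boundary circles, into one contractible open set.

\section{A sequence that holomorphic functions send to the wrong limit}\label{sec:B}

\subsection{The plan}
By Lemma~\ref{lem:limit}(i), on any strip surface the numbers $f(G_n(\alpha))$ converge for every $f\in\mathcal O(X)$, whatever the points $G_n(\alpha)$ do in $X$. We arrange that they converge along even $n$ and stay away from the limit along odd $n$. Let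
\[
\alpha=\tfrac1{20},\qquad U=\{u:\ |\alpha/u-1|<\tfrac1{10}\}\ni\alpha .
\]
The set $U$ is the image of the disc $\{|\xi-20|<2\}$ under $\xi\mapsto1/\xi$, so it is a disc contained in $\{\frac1{25}<|u|<\frac1{10}\}$ and disjoint from $A$. We take
\[
O=A\cup U,\qquad O_n=A\cup U\ \ (n\text{ even}),\qquad O_n=A\ \ (n\text{ odd}),
\]
so that $\Omega=\Sigma\sqcup V$ with $\Sigma=A\times\mathbb D$ and $V=U\times\mathbb D$, and $S_n\cap V=\emptyset$ for odd $n$; see Figure~\ref{fig:B}.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.9]
\fill[gray!30] (2,0) rectangle (3.4,4.3);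
\fill[gray!30] (6,0) rectangle (9.5,4.3);
\fill[white] (2,3.4) rectangle (3.4,3.9);
\fill[white] (2,1.6) rectangle (3.4,1.9);
\draw (0,3.4) -- (9.5,3.4); \draw (0,3.9) -- (9.5,3.9);
\draw (0,2.4) -- (9.5,2.4); \draw (0,2.8) -- (9.5,2.8);
\draw (0,1.6) -- (9.5,1.6); \draw (0,1.9) -- (9.5,1.9);
\draw (0,1.0) -- (9.5,1.0); \draw (0,1.2) -- (9.5,1.2);
\draw[very thick] (0,3.4) -- (0,3.9); \draw[very thick] (0,2.4) -- (0,2.8);
\draw[very thick] (0,1.6) -- (0,1.9); \draw[very thick] (0,1.0) -- (0,1.2);
\node[left] at (0,3.65) {$E_1$}; \node[left] at (0,2.6) {$E_2$};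
\node[left] at (0,1.75) {$E_3$}; \node[left] at (0,1.1) {$E_4$};
\node[right] at (9.5,3.65) {$S_1$}; \node[right] at (9.5,2.6) {$S_2$};
\node[right] at (9.5,1.75) {$S_3$}; \node[right] at (9.5,1.1) {$S_4$};
\node at (4.7,0.7) {$\vdots$};
\draw[dashed] (2,0.2) -- (3.4,0.2); \draw[dashed] (6,0.2) -- (9.5,0.2);
\node[right] at (9.5,0.2) {$v=0$};
\fill (2.7,0.2) circle (0.06); \node[above] at (2.7,0.2) {$x_0$};
\fill (2.7,3.65) circle (0.06); \node[right] at (2.7,3.65) {$p_1$};
\fill (2.7,1.75) circle (0.06); \node[above] at (2.7,1.85) {$p_2$};
\node at (2.7,4.6) {$V$}; \node at (7.75,4.6) {$\Sigma$};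
\node at (0,-0.35) {$u=0$}; \node at (2.7,-0.35) {$u\in U$}; \node at (7.75,-0.35) {$u\in A$};
\end{tikzpicture}
\caption{The surface of Theorem~\ref{thm:B}, not to scale; $u$ is horizontal. All strips $S_n$ are glued to $\Sigma=A\times\mathbb D$ and accumulate there on $v=0$. Only the even strips are glued to $V=U\times\mathbb D$. The odd strips (white over $U$) pass on separate sheets in front of $V$, so the points $p_k\in S_{2k-1}$ do not converge to $x_0\in V$.}
\label{fig:B}
\end{figure}

The difficulty is property (a). For odd $n$ the point $G_n(\alpha)\in S_n$ and the point $(\alpha,v_n(\alpha))\in V$ are distinct and have the same $u$ and $v$, so no function in $R_0$ separates them. We need a function that is two-valued in $(u,v)$. We take a root $z_n$ of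
\[
z(1-z)=Q_n(u,v).
\]
For $|Q|\le\frac18$ the two roots are easy to tell apart: with the principal square root, which has positive real part on $\{|1-\xi|\le\frac12\}$,
\[
\omega(Q)=\tfrac12\bigl(1-\sqrt{1-4Q}\bigr)
\]
is holomorphic for $|Q|<\frac14$ and has real part $<\frac12$, while the other root $1-\omega(Q)$ has real part $>\frac12$. We shall make $|Q_n|\le\frac18$ on $\Omega$ and on all strips $S_j$, $j\ne n$, and take the root $\omega(Q_n)$ there. Along the core of $S_n$ the function $z_n$ will equal a function $\sigma(u)$ that is close to $0$ on $A$ and close to $1$ on $U$, so that it passes from one root to the other; accordingly $Q_n=\sigma(1-\sigma)$ on the curve $v=v_n$. By the maximum principle such a $\sigma$ cannot be holomorphic on $\mathbb D$. We let it have a pole at $u=0$, and need to compare the order of the pole with the quality of the approximation.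

\subsection{The functions $\sigma_d$}
For $d\ge0$ put
\[
I_d(\xi)=\int_0^\xi t^d(1-t)^d\,dt,\qquad \sigma_d(u)=\frac{I_d(\alpha/u)}{I_d(1)},\qquad \rho_d=\sigma_d(1-\sigma_d),\qquad \eta_d=(2d+1)(0.44)^d .
\]

\begin{lemma}\label{lem:sigma}
The functions $\sigma_d$ and $\rho_d$ are polynomials in $1/u$ of exact degrees $2d+1$ and $4d+2$. We have $|\sigma_d|\le\eta_d$ on $A$ and $|\sigma_d-1|\le\eta_d$ on $U$. If $\eta_d\le1$, then $|\rho_d|\le2\eta_d$ on $A\cup U$.
\end{lemma}

\begin{proof}
$I_d$ is a polynomial of degree $2d+1$. The beta integral gives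
\[
I_d(1)=\frac{d!^2}{(2d+1)!}=\frac1{(2d+1)\binom{2d}d}\ge\frac1{(2d+1)4^d}.
\]
On the discs $|t|\le0.1$ and $|t-1|\le0.1$ we have $|t(1-t)|\le0.1\cdot1.1=0.11$. For $u\in A$ the point $\xi=\alpha/u$ satisfies $|\xi|<0.1$, and integration along the segment from $0$ gives $|I_d(\xi)|\le(0.11)^d$. For $u\in U$ it satisfies $|\xi-1|<0.1$, and integration along the segment from $1$ gives $|I_d(\xi)-I_d(1)|\le(0.11)^d$. Division by $I_d(1)$ yields the first two bounds. On $A\cup U$ one factor of $\rho_d$ is at most $\eta_d$ and the other at most $1+\eta_d$ in modulus.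
\end{proof}

So a pole of order linear in $d$ buys exponential smallness in $d$.

\subsection{The first strip, and what changes for the later ones}\label{sub:first}
Let $n=1$, $q_1=1$, $v_1=u/4$, and write $\sigma=\sigma_d$, $\rho=\rho_d$. The function $\rho(u)$ has a pole of order $4d+2$ along every $E_j$. For $j\ge2$ the factor $v/v_1$, which equals $1$ on the core of $S_1$, cancels it: $Q_1=\rho\,v/v_1$ has order $q_j-1-(4d+2)$ along $E_j$, which is $\ge0$ once $q_2\ge4d+3$. On $\Omega$ we have $|v/v_1|\le 100$, so $|Q_1|\le200\,\eta_d\le\frac18$ for large $d$.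

It remains to define $S_1$ so that a root of $z(1-z)=Q_1$ is single-valued on it and equals $\sigma$ on the core. On $S_1$ we have $Q_1=\rho\,(1+x_1)$, and $x_1$ is still free. We prescribe the root as $z=\sigma+h$ and compute $x_1$ from the identity
\begin{equation}\label{eq:identity}
(\sigma+h)(1-\sigma-h)=\rho+h(1-2\sigma)-h^2=\rho\,\bigl(1+u^Mw(1-2\sigma-\rho u^Mw)\bigr),\qquad h=\rho u^Mw .
\end{equation}
The factor $\rho$ in $h$ makes the left side divisible by $\rho$, and the power $u^M$ clears the poles at $u=0$. So $x_1=u^Mw(1-2\sigma-\rho u^Mw)$. Off $E_1$, the strip is a piece of the surface $z(1-z)=Q_1(u,v)$ around the curve $v=v_1$, $z=\sigma$. Neither $v$ nor $z$ alone is a fiber coordinate on it. At $u=2\alpha$ we have $\sigma=I_d(\frac12)/I_d(1)=\frac12$ by the symmetry $t\mapsto1-t$, so $\partial_wv=0$ on the core: this is a branch point, where the roots can be exchanged. At $u=\alpha$ we have $\sigma=1$, $\rho=0$ and $\partial_wz=0$. The pair $(v,z)$ always suffices.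

For odd $n\ge3$, both $\rho$ and $v/v_n$ have poles along the earlier curves $E_j$, $j<n$. We need further factors that vanish along $E_i$, $i<n$, and equal $1$ on the core of $S_n$. The normalized functions $(v_i-v)/(v_i-v_n)$ do this. On $S_n$ they equal $1-\xi_ix_n$ with $\xi_i=v_n/(v_i-v_n)$, so the equation for $x_n$ would be $(1+x)\prod(1-\xi_ix)^{k_i}=1+\tau$, whose linear term $1-\sum k_i\xi_i(u)$ we cannot keep away from $0$. We therefore use
\begin{equation}\label{eq:beta}
\beta_i=1-\Bigl(\frac{v-v_n}{v_i-v_n}\Bigr)^2=\frac{(v_i-v)(v_i+v-2v_n)}{(v_i-v_n)^2},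
\end{equation}
which equals $1-\xi_i^2x_n^2$ on $S_n$ and has no linear term. These factors are large on $\Omega$: one factor $\beta_i$ costs a constant $e^{\Lambda_i}$ in size and gains $l_i$ orders of vanishing along $E_i$. About $d/l_i$ factors are needed up to a constant, so the total cost is exponential in $d$ with rate proportional to $\sum_i\Lambda_i/l_i$. This rate must be smaller than the rate of decay of $\eta_d$, and so each $l_i$ has to be chosen large compared with $\Lambda_i$, in advance for all later $n$.

\subsection{Parameters}
Start with $q_1=1$. Given $q_n$ and the parameters with index $<n$, put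
\[
H_n=25^{q_n}4^n,\qquad \Lambda_n=\log(5H_n^2),\qquad m_n=2^{n+5}\bigl(q_n+\lceil\Lambda_n\rceil\bigr).
\]
If $n$ is even, put $d_n=0$ and $l_n=m_n$. If $n$ is odd, choose $d_n$ so large that $d_n\ge q_n$, $d_n\ge m_i$ for $i<n$, and
\begin{equation}\label{eq:dn}
H_n\,e^{d_n/2}\cdot2\eta_{d_n}\le\tfrac18 ;
\end{equation}
this is possible because $0.44\,e^{1/2}<0.44\cdot1.65<1$, and it implies $\eta_{d_n}\le\frac18$. Then put
\[
k_{n,i}=\lceil8d_n/m_i\rceil\ \ (i<n),\qquad M_n=m_n+4d_n+2,\qquad l_n=m_n+2d_n+1 .
\]
In both cases choose $q_{n+1}\ge q_n+l_n+4d_n+2$. Then (S1) holds and $l_n\ge m_n$ for all $n$. For odd $n$ and $i<n$ we have $8d_n/m_i\ge1$, so $k_{n,i}\le16d_n/m_i$. Since $q_i/m_i$ and $\Lambda_i/m_i$ are at most $2^{-i-5}$,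
\begin{equation}\label{eq:budget}
\sum_{i<n}2q_ik_{n,i}\le 32\,d_n\sum_{i\geq1}2^{-i-5}= d_n,\qquad \sum_{i<n}\Lambda_ik_{n,i}\le16\,d_n\sum_{i\geq1}2^{-i-5}=\frac{d_n}2 .
\end{equation}

\subsection{The strips}
For even $n$ let $x_n=u^{m_n}w$ and $\delta_n=\frac1{8}$. Then (S2) holds with $\kappa_n=1$, and $v$ is injective in $w$ for each $u\neq0$, which gives (S3).

Let $n$ be odd, and write $d,\sigma,\rho,M$ for $d_n,\sigma_{d_n},\rho_{d_n},M_n$. For $i<n$ the function $\xi_i=\frac{v_n}{v_i-v_n}=\frac{v_n/v_i}{1-v_n/v_i}$ is holomorphic on $\mathbb D$ with $|\xi_i|\le\frac13$, by \eqref{eq:ranges}. Put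
\[
P_n(u,x)=(1+x)\prod_{i<n}\bigl(1-\xi_i(u)^2x^2\bigr)^{k_{n,i}} .
\]

\begin{lemma}\label{lem:inverse}
There are $c_n\in(0,\frac18)$ and a holomorphic function $\chi_n$ on $\mathbb D\times\{|\tau|<c_n/2\}$ with $|\chi_n|<c_n$,
\[
P_n\bigl(u,\chi_n(u,\tau)\bigr)=1+\tau,\qquad \partial_\tau\chi_n\neq0 \text{ everywhere},\qquad \chi_n=\tau\tilde\chi_n,
\]
where $\tilde\chi_n$ is holomorphic and $\tilde\chi_n(u,0)=1$.
\end{lemma}

\begin{proof}
We have $P_n(u,0)=1=\partial_xP_n(u,0)$, and $|P_n|\le C$ on $\mathbb D\times\mathbb D$ for some $C\ge1$. The Cauchy estimate gives $|\partial_x^2P_n|\le8C$ for $|x|\le\frac12$. With $c_n=1/(32C)$ we get $|\partial_xP_n-1|\le\frac14$ for $|x|\le c_n$ and all $u\in\mathbb D$. Integrating along segments, we find $|P_n(u,x)-P_n(u,x')-(x-x')|\le\frac14|x-x'|$ for $|x|,|x'|\le c_n$. In particular $|P_n-1-x|\le\frac14|x|$. For $|\tau|<c_n/2$ and $|x|=c_n$ this gives $|(P_n-1-\tau)-x|<c_n=|x|$, and by Rouch\'e's theorem the equation $P_n(u,x)=1+\tau$ has exactly one solution $x=\chi_n(u,\tau)$ with $|x|<c_n$. Near each $(u,\tau)$ the implicit function theorem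 gives a holomorphic solution, which equals $\chi_n$ by uniqueness. Differentiation gives $\partial_\tau\chi_n=1/\partial_xP_n\ne0$. Finally $\chi_n(u,0)=0$ and $\partial_\tau\chi_n(u,0)=1$.
\end{proof}

Following \eqref{eq:identity}, put
\begin{equation}\label{eq:tau}
h_n=\rho u^Mw,\qquad \tau_n=u^Mw\,(1-2\sigma-h_n),\qquad x_n=\chi_n(u,\tau_n).
\end{equation}
Since $M\ge4d+2$, the functions $u^M\sigma$ and $u^M\rho$ are polynomials in $u$, hence bounded on $\mathbb D$. We choose $\delta_n>0$ so small that $|\tau_n|<c_n/2$ and $|h_n|<\frac18$ on $S_n$. Then $x_n\in\mathcal O(S_n)$, and by Lemma~\ref{lem:inverse}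
\begin{equation}\label{eq:P}
P_n(u,x_n)=1+\tau_n\quad\text{on } S_n .
\end{equation}

\emph{Condition \textup{(S2)}.} We have $|x_n|<c_n<\frac18$, and $x_n(u,0)=\chi_n(u,0)=0$. Since $M-l_n=2d+1$,
\[
\tau_n=u^{l_n}\bigl(u^{2d+1}(1-2\sigma)\,w-u^{2M-l_n}\rho\,w^2\bigr).
\]
The polynomial $u^{2d+1}(1-2\sigma)$ has a value $\kappa_n\neq0$ at $u=0$, because $\sigma$ has exact degree $2d+1$ in $1/u$. The polynomial $u^{2M-l_n}\rho$ vanishes at $0$ to order $2M-l_n-(4d+2)=l_n\ge1$. So the bracket equals $\kappa_nw$ on $E_n$. Also $\tau_n=0$ on $E_n$, so $\tilde\chi_n(u,\tau_n)=1$ there, and $x_n=\tau_n\tilde\chi_n(u,\tau_n)$ has the required form.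

\emph{Condition \textup{(S3)}.} Let $u\in O_n=A$ and suppose $v(u,w)=v(u,w')$. Then $x_n$ agrees at the two points, hence so does $\tau_n$ by \eqref{eq:P}. Now
\[
\tau_n(u,w)-\tau_n(u,w')=u^M(w-w')\bigl(1-2\sigma-h_n(u,w)-h_n(u,w')\bigr),
\]
and the last factor has modulus at least $1-\frac14-\frac18-\frac18>0$ because $|\sigma|\le\eta_d\leq\frac18$ on $A$. So $w=w'$.

Let $X$ be the resulting strip surface. It is connected: every strip meets $\Sigma$, and $V$ meets $S_2$.

\subsection{The separating functions}
Fix an odd $n$, keep the abbreviations $d,\sigma,\rho,M$, let $\beta_i$ be given by \eqref{eq:beta}, and put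
\[
Q_n=\rho(u)\,\frac v{v_n}\,\prod_{i<n}\beta_i^{\,k_{n,i}} .
\]
Since $v_i-v_n=v_i(1-v_n/v_i)$ and $1-v_n/v_i$ is holomorphic without zeros on $\mathbb D$, the function $Q_n$ is holomorphic on $X\setminus\{u=0\}$ and has finite order along each $E_j$.

\begin{lemma}\label{lem:Q}
The function $Q_n$ is holomorphic on $X\setminus E_n$, and $|Q_n|\le\frac18$ on $\Omega\cup\bigcup_{j\ne n}S_j$.
\end{lemma}

\begin{proof}
\emph{The bound on $\Omega$.} Here $|u|>\frac1{25}$ and $|v|<1$, so $|v/v_i|\le H_i$ for all $i$. For $i<n$,
\[
\Bigl|\frac{v-v_n}{v_i-v_n}\Bigr|=\Bigl|\frac{v/v_i-v_n/v_i}{1-v_n/v_i}\Bigr|\le\frac{H_i+\frac14}{\frac34}\le2H_i,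
\]
hence $|\beta_i|\le1+4H_i^2\le5H_i^2=e^{\Lambda_i}$. By Lemma~\ref{lem:sigma}, \eqref{eq:budget} and \eqref{eq:dn}, $|Q_n|\le2\eta_d\,H_n\,e^{d/2}\le\frac18$.

\emph{Orders along $E_j$, $j\ne n$.} On $S_j$ the function $v=v_j(1+x_j)$ has order $q_j$, and $\rho$ has order $-(4d+2)$. For $i<\min(j,n)$ the functions $v/v_i$ and $v_n/v_i$ are holomorphic on $S_j$, so $\beta_i$ is holomorphic by the formula for the quotient just displayed.

If $j>n$, all $\beta_i$ are holomorphic and $v/v_n$ has order $q_j-q_n$. The order of $Q_n$ is at least $q_j-q_n-(4d+2)\ge0$ by the choice of $q_{n+1}$.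

If $j<n$, then $v/v_n$ has order $\ge-q_n\ge-d$. The factors $\beta_i$ with $i<j$ are holomorphic. Dividing numerator and denominator in \eqref{eq:beta} by $v_j^2$ gives
\[
\beta_j=-x_j\,\frac{2+x_j-2v_n/v_j}{(1-v_n/v_j)^2},
\]
of order $\ge l_j\ge m_j$, so $\beta_j^{k_{n,j}}$ has order $\ge k_{n,j}m_j\ge8d$. For $j<i<n$ the denominator $(v_i-v_n)^2$ has order $2q_i$, so $\beta_i$ has order $\ge-2q_i$, and by \eqref{eq:budget} these factors together have order $\ge-d$. The order of $Q_n$ is at least $-(4d+2)-d+8d-d=2d-2\ge0$, since $d\ge q_n\ge1$.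

\emph{The bound on $S_j$, $j\ne n$.} For fixed $w$ the function $u\mapsto Q_n(u,w)$ is holomorphic on $\mathbb D$. For $u\in A$ the point $(u,w)$ lies in $\Sigma$, where $|Q_n|\le\frac18$. The maximum principle gives the bound on $\mathbb D$.
\end{proof}

\begin{lemma}\label{lem:z}
The formulas
\[
z_n=\omega(Q_n)\ \text{ on }\ \Omega\cup\bigcup_{j\ne n}S_j,\qquad z_n=\sigma+h_n\ \text{ on }\ S_n\setminus E_n
\]
define a holomorphic function on $X\setminus E_n$, and $\hat z_n=u^{2d+1}z_n$ is holomorphic on $X$. Moreover $\operatorname{Re}z_n<\frac12$ on $V$ and $\operatorname{Re}z_n>\frac12$ on $S_n|_U$.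
\end{lemma}

\begin{proof}
The first formula makes sense by Lemma~\ref{lem:Q}. The two domains intersect in $S_n|_A$, because $n$ is odd. On $S_n\setminus E_n$ we have $v-v_n=v_nx_n$, so $v/v_n=1+x_n$ and $\beta_i=1-\xi_i^2x_n^2$. With \eqref{eq:P} and \eqref{eq:identity},
\[
Q_n=\rho\,P_n(u,x_n)=\rho\,(1+\tau_n)=(\sigma+h_n)(1-\sigma-h_n).
\]
So $\sigma+h_n$ is a root of $z(1-z)=Q_n$. Over $A$ it satisfies $|\sigma+h_n|\le\frac18+\frac18<\frac12$, so it is the root $\omega(Q_n)$. On $S_n$ the function $\hat z_n=u^{2d+1}\sigma+u^{2d+1}h_n$ is holomorphic, since $u^{2d+1}\sigma$ is a polynomial and $h_n\in\mathcal O(S_n)$. On $V$ we have $\operatorname{Re}\omega(Q_n)<\frac12$, and on $S_n|_U$ we have $\operatorname{Re}(\sigma+h_n)\ge1-\frac18-\frac18>\frac12$.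
\end{proof}

\begin{proposition}\label{prop:ab}
The surface $X$ satisfies \textup{(a)} and \textup{(b)}; in particular it is Hausdorff.
\end{proposition}

\begin{proof}
(a) Let $p\ne p'$. By Lemma~\ref{lem:easy}(i) we may assume that $u(p)=u(p')=u_*\neq0$, that one point, say $p$, lies in $S_n\setminus\Omega$ for some $n$, and that $p'$ lies in $S_n$ or in $\Omega$. Note that $u_*\notin O_n$.

Let $p'\in S_n$ with $n$ even. Then $v=v_n(1+u^{m_n}w)$ is injective in $w$ and separates.

Let $p'\in S_n$ with $n$ odd, and suppose that $v$ and $\hat z_n$ both agree at $p=(u_*,w)$ and $p'=(u_*,w')$. From $v$ we get that $x_n$ agrees, and so does $\tau_n$ by \eqref{eq:P}. From $\hat z_n$ we get that $h_n=\rho u^Mw$ agrees. If $\rho(u_*)\ne0$, the latter gives $w=w'$. If $\rho(u_*)=0$, then $\sigma(u_*)\in\{0,1\}$ and $\tau_n=\pm u_*^Mw$ over $u_*$, so again $w=w'$. This contradicts $p\neq p'$.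

Let $p'\in\Omega$. Then $u_*\in O\setminus O_n$, so $n$ is odd, $u_*\in U$, $p\in S_n|_U$ and $p'\in V$. By Lemma~\ref{lem:z}, $z_n(p)\neq z_n(p')$, so $\hat z_n$ separates.

(b) By Lemma~\ref{lem:easy}(ii) only the points of $S_n\setminus E_n$ remain. As $u$ is one of the coordinates $(u,w)$, it suffices to find $f\in\mathcal O(X)$ with $\partial_wf\neq0$ at the given point. For even $n$, $\partial_wv=v_nu^{m_n}\ne0$. For odd $n$,
\[
\partial_w\hat z_n=\rho\,u^{M+2d+1},\qquad \partial_wv=v_n\,(\partial_\tau\chi_n)\,u^M(1-2\sigma-2h_n).
\]
The first is nonzero where $\rho\neq0$. Where $\rho=0$ we have $h_n=0$ and $1-2\sigma=\pm1$, so the second is nonzero.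
\end{proof}

\subsection{Proof of Theorem~\ref{thm:B}}
Let $N=2$, let $X$ be the surface just built, and put $x_0=(\alpha,0)\in V$ and $p_k=G_{2k-1}(\alpha)$. Then $p_k\in S_{2k-1}$, so $p_k\notin V$. For even $n$ the point $G_n(\alpha)=(\alpha,v_n(\alpha))$ lies in $V$, and these points converge to $x_0$. For $f\in\mathcal O(X)$ the full sequence $f(G_n(\alpha))$ converges by Lemma~\ref{lem:limit}(i), as $\alpha\in\overline\Delta$. The even terms identify the limit as $f(x_0)$. Hence $f(p_k)\to f(x_0)$.

Let $\Phi\colon X\to Y$ be holomorphic with $Y$ Stein. By Lemma~\ref{lem:limit}(ii) the full sequence $\Phi(G_n(\alpha))$ converges in $Y$, and the even terms identify the limit as $\Phi(x_0)$. Hence $\Phi(p_k)\to\Phi(x_0)$. If $\Phi$ were a homeomorphism onto its image, then $p_k\to x_0$, which is impossible since $p_k\notin V$.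

For $N>2$ take $X\times\mathbb C^{N-2}$ with the point $(x_0,0)$, the neighborhood $V\times\mathbb C^{N-2}$ and the sequence $(p_k,0)$. The product is connected, and (a) and (b) hold by using the functions from $X$ together with the coordinates of $\mathbb C^{N-2}$. If $f$ is holomorphic on the product, then $f(\cdot,0)\in\mathcal O(X)$, so $f(p_k,0)\to f(x_0,0)$. If a holomorphic map from the product to a Stein space were a homeomorphism onto its image, so would be its restriction to $X\times\{0\}$, which we have excluded. The last assertion of the theorem follows because an open embedding is a homeomorphism onto its image. \qed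

\begin{remark}
There is no conflict between (a) and the convergence $f(p_k)\to f(x_0)$, because each odd strip is separated from $V$ by its own function. The function $z_n$ takes the root with real part $>\frac12$ over $U$ only on $S_n$; at $p_k$ with $2k-1\ne n$ it takes the value $\omega\bigl(Q_n(\alpha,v_{2k-1}(\alpha))\bigr)$, the same as at the point of $V$ with the same $u$ and $v$.
\end{remark}

\begin{thebibliography}{9}

\bibitem{Loj}
{\L}ojasiewicz, \emph{Triangulation of semi-analytic sets}, 1964.

\bibitem{OIP}
\emph{On the open immersion problem},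
\texttt{http://imar.ro/\%7Ecjoita/Papers/OpenIm.pdf}.

\end{thebibliography}
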